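
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}

\title{Undecidability of the monadic G\"odel logic\\ with truth values $1-1/n$ and $1$}


\begin{abstract}
\noindent
Let $G^\uparrow$ be the first-order G\"odel logic whose set of truth values is
$\{1-1/n:n\ge 1\}\cup\{1\}$. We prove that its monadic fragment is undecidable:
the set of valid monadic formulas is $\Pi^0_1$-complete, already for formulas
without $\bot$ that contain only two predicate letters. The proof interprets the
first-order theory of finite digraphs, and each element of the domain serves as an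
edge between two truth values. The same translation shows, uniformly, that
monadic $G_V$ is undecidable for every infinite set $V$ of truth values, so that
monadic $G_V$ is decidable exactly when $V$ is finite. With a single predicate
letter, monadic $G^\uparrow$ is decidable.
\end{abstract}

\section{The question and the results}

\subsection*{G\"odel logics}

Let $V\subseteq[0,1]$ contain $0$ and $1$ and be closed under infima and suprema.
The first-order G\"odel logic $G_V$ has the following semantics. An
\emph{interpretation} $v$ consists of a nonempty domain $D$ and, for each $k$-ary
predicate letter, a function $D^k\to V$. Using the elements of $D$ as names, one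
computes the value $v(A)\in V$ of a closed formula by
\begin{gather*}
v(\bot)=0,\qquad v(A\wedge B)=\min(v(A),v(B)),\qquad v(A\vee B)=\max(v(A),v(B)),\\
v(A\to B)=\begin{cases}1&\text{if }v(A)\le v(B),\\ v(B)&\text{otherwise,}\end{cases}\\
v(\forall x\,A(x))=\inf_{d\in D}v(A(d)),\qquad v(\exists x\,A(x))=\sup_{d\in D}v(A(d)).
\end{gather*}
Negation is the abbreviation $\neg A:=A\to\bot$. A closed formula is \emph{valid in
$G_V$} if every interpretation gives it the value $1$. In questions of validity a
formula with free variables is replaced by its universal closure, so we may
restrict ourselves to closed formulas. A formula is \emph{monadic} if all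
its predicate letters are unary; there are no function symbols, and there is no
equality sign. \emph{Monadic $G_V$} is the set of monadic formulas valid in $G_V$.
We call $G_V$ finite-valued or infinite-valued according to whether $V$ is finite or
infinite.

For $V=\{0,1\}$ this is classical logic. In general an implication compares two
values: it reports $1$ if they are in the right order, and otherwise it returns the
smaller one, the value of the consequent. Thus formulas see only the order of the
values, and order-isomorphic sets $V$ determine the same logic. We study
\[
G^\uparrow:=G_{V^\uparrow},\qquad V^\uparrow=\{1-1/n:n\ge1\}\cup\{1\}.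
\]
Here every value below $1$ has only finitely many values below it, and $1$ is the
only limit.

\subsection*{The question}

Classical monadic logic is decidable because elements that agree on the finitely
many letters of a formula can be identified. The same argument works for every
finite $V$ (Lemma~\ref{lem:upper} below). For infinite $V$ it gives no bound on the
domain, since infinitely many combinations of values are possible.

The question of this paper is posed in \cite{LPAR}, against the following known
background. All finite-valued monadic G\"odel logics are decidable; for every
infinite $V$ such that monadic $G_V$ differs from monadic $G^\uparrow$, monadic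
$G_V$ is undecidable; and monadic $G^\uparrow$ is the intersection of all
finite-valued monadic G\"odel logics. What remains open there is whether monadic
$G^\uparrow$ is decidable.

The last of these facts may suggest a positive answer. A monadic formula that is not
valid in $G^\uparrow$ is refuted with finitely many truth values, hence in a finite
domain, and for each fixed number of values the search is finite. A decision
procedure would need only a computable bound, in terms of the formula, on the number
of truth values in a refutation. For one predicate letter there is a computable
bound. For two letters there is none.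

\subsection*{Results}

Recall that a set of numbers (or of formulas, via a coding) is $\Sigma^0_1$, or
recursively enumerable (r.e.), if its members can be listed by an algorithm, and
$\Pi^0_1$ if its complement is r.e. It is $\Pi^0_1$-\emph{complete} if it is
$\Pi^0_1$ and every $\Pi^0_1$ set $B$ reduces to it by a computable map $f$, in the
sense that $n\in B$ iff $f(n)$ lies in the set; $\Sigma^0_1$-completeness is defined
in the same way. A $\Pi^0_1$-complete set is not r.e. A formula is
\emph{$\bot$-free} if $\bot$ does not occur in it; in particular, it does not
contain the abbreviation $\neg$.

\begin{theorem}\label{thm:A}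
Monadic $G^\uparrow$ is undecidable. Its set of valid formulas is
$\Pi^0_1$-complete; hence it is not recursively enumerable, and monadic $G^\uparrow$
is not recursively axiomatizable. All this holds already for $\bot$-free formulas
with only two predicate letters.
\end{theorem}

\begin{theorem}\label{thm:B}
For every infinite $V$, monadic $G_V$ is undecidable, already for $\bot$-free
formulas with two predicate letters. More strongly, there is no recursive set of
such formulas that contains all of them that are valid in every G\"odel logic and
avoids all of them that are valid in no infinite-valued G\"odel logic. Hence monadic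
$G_V$ is decidable if and only if $V$ is finite.
\end{theorem}

\begin{theorem}\label{thm:C}
The fragment of monadic $G^\uparrow$ with one predicate letter, with $\bot$ allowed,
is decidable.
\end{theorem}

The background facts quoted from \cite{LPAR} are not used. Section~\ref{sec:idea}
shows the idea on two small interpretations. Section~\ref{sec:translation} gives the
translation of classical formulas about digraphs into monadic formulas.
Section~\ref{sec:proofs} states the classical input, a form of Trakhtenbrot's
theorem, and derives Theorems~\ref{thm:A} and~\ref{thm:B} from it.
Section~\ref{sec:trakh} proves the classical input, and Section~\ref{sec:one} proves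
Theorem~\ref{thm:C}.

\section{The idea in two small interpretations}\label{sec:idea}

\subsection*{A ceiling turns comparison into a two-valued relation}

Take one letter $P$ and the domain $\{1,2,3\}$, with values
$P(1)=0$, $P(2)=\tfrac12$, $P(3)=\tfrac23$. Write $A\leftrightarrow B$ for
$(A\to B)\wedge(B\to A)$. If two values are equal, the biconditional has value $1$;
if they differ, it returns the smaller one. So
\[
v(P(1)\leftrightarrow P(2))=0,\qquad v(P(2)\leftrightarrow P(3))=\tfrac12 .
\]
Thus ``unequal'' is reported by different values in different places, and the
negation $A\to\bot$ is of no help: it sends $0$ to $1$, but it sends both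
$\frac12$ and $1$ to $0$, and so confuses ``unequal'' with ``equal.''

Now let $C:=\exists x\,P(x)$, so $v(C)=\tfrac23$. The value returned by a failed
comparison is a value of $P$, hence at most $v(C)$. Therefore the formula
$(P(x)\leftrightarrow P(y))\vee C$ takes the value $1$ if the two values are equal
and the value $\tfrac23$ if they are not. On the set $\{\frac23,1\}$ the formula
$A\to C$ is a negation, since $1\to\frac23$ has value $\frac23$ and
$\frac23\to\frac23$ has value $1$. So $C$ plays the part of falsity, and with the
two values $v(C)$ and $1$ we have classical logic, with equality of truth values as a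
basic relation.

\subsection*{Domain elements are edges}

Equality alone says little. But with two letters $P,Q$ each element $z$ of the
domain carries an ordered pair of truth values, $(P(z),Q(z))$, and an ordered pair
is an edge of a digraph whose vertices are truth values. Consider the digraph with
vertices $a,b$ and the single edge $a\to b$. Represent $a$ by $\frac12$ and $b$ by
$\frac23$, and take the domain $\{z_1,z_2,z_3\}$ with
\[
\begin{array}{c|ccc}
 & z_1 & z_2 & z_3\\ \hline
P & \frac12 & \frac12 & \frac23\\[2pt]
Q & \frac23 & 0 & 0
\end{array}
\]
The element $z_1$ is the edge. The elements $z_2,z_3$ only make sure that both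
vertices occur as values of $P$; their $Q$-value $0$ is not a vertex, so they are not
edges. Let $C:=\exists xP(x)\vee\exists xQ(x)$, with value $\frac23$. Let an element
$x$ stand for the vertex $P(x)$. Then ``there is an edge from $x$ to $y$'' is
expressed by
\[
E(x,y):=\exists z\Big(\big((P(z)\leftrightarrow P(x))\vee C\big)\wedge
\big((Q(z)\leftrightarrow P(y))\vee C\big)\Big).
\]
Let us evaluate $\forall x\exists y\,E(x,y)$, which should fail, because $b$ has no
outgoing edge. Take $x=z_3$, which stands for $b$. For $z=z_1$ and $z=z_2$ the first
conjunct has the value of
$(\frac12\leftrightarrow\frac23)\vee\frac23$, that is,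
$\max(\frac12,\frac23)=\frac23$.
For $z=z_3$ the first conjunct is $1$, but the second compares $0$ with
$P(y)\in\{\frac12,\frac23\}$ and has value $\max(0,\frac23)=\frac23$. As every
conjunct is at least $\frac23$, we get $v(E(z_3,y))=\frac23$ for every $y$. Hence
$\forall x\exists y\,E(x,y)$ has the value $\frac23=v(C)$, that is, ``false.'' On
the other hand $E(z_1,z_3)$ has value $1$, with witness $z=z_1$.

Any finite digraph can be treated in this way. Conversely, in $V^\uparrow$ there are
only finitely many truth values up to $v(C)$ when $v(C)<1$, so every digraph that
arises is finite; and when $v(C)=1$, every translated formula has value $1$ and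
nothing is refuted. What we can express is therefore exactly the first-order theory
of finite digraphs, and that theory is undecidable.

\section{The translation}\label{sec:translation}

A \emph{digraph} is a structure $(X,R)$ with $X\ne\emptyset$ and
$R\subseteq X\times X$; loops are allowed. \emph{Classical formulas} are first-order
formulas over $\{R,=\}$, built with $\neg,\wedge,\vee,\forall,\exists$ and with the
usual two-valued meaning; classical implication $\sigma\to\tau$ abbreviates
$\neg\sigma\vee\tau$.

Let $P,Q$ be unary letters and $C:=\exists xP(x)\vee\exists xQ(x)$. For
$U,W\in\{P,Q\}$ let
\[
[U(x){=}W(y)]\;:=\;\big((U(x)\to W(y))\wedge(W(y)\to U(x))\big)\vee C .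
\]
To each classical formula $\sigma$ we assign a monadic formula $\sigma^*$ with the
same free variables:
\begin{align*}
(x=y)^*&:=[P(x){=}P(y)],\\
R(x,y)^*&:=\exists z\big([P(z){=}P(x)]\wedge[Q(z){=}P(y)]\big)\qquad(z\text{ fresh}),\\
(\neg\sigma)^*&:=\sigma^*\to C,
\end{align*}
and $^*$ commutes with $\wedge,\vee,\forall,\exists$. The formula $\sigma^*$ is
$\bot$-free, contains no letters besides $P,Q$, and is computable from $\sigma$.

Conversely, each interpretation $v$ of $P,Q$ with domain $D$ determines the number
$c:=v(C)$ and a digraph $\mathfrak X_v=(X_v,R_v)$ by
\[
X_v=\{v(P(d)):d\in D\},\qquad
R_v=\{(v(P(z)),v(Q(z))):z\in D\}\cap(X_v\times X_v).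
\]
The vertices are the values of $P$ only, because an element $d$, used as the value
of a variable, stands for $v(P(d))$. Pairs whose second entry is not a vertex are
discarded.

\begin{lemma}\label{lem:main}
Let $v$ be an interpretation over any $V$, and let $\sigma(x_1,\dots,x_r)$ be a
classical formula.
\begin{enumerate}
\item[(a)] If $c=1$, then $v(\sigma^*(d_1,\dots,d_r))=1$ for all $d_1,\dots,d_r\in D$.
\item[(b)] If $c<1$, then for all $d_1,\dots,d_r\in D$ the value
$v(\sigma^*(d_1,\dots,d_r))$ is $c$ or $1$, and it is $1$ if and only if
$\mathfrak X_v\models\sigma[v(P(d_1)),\dots,v(P(d_r))]$.
\end{enumerate}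
\end{lemma}

\begin{proof}
(a) We show by induction that $v(\sigma^*(\bar d))\ge c$; this holds for every $c$.
The formulas $[U(d){=}W(e)]$ have the disjunct $C$. The formula $\tau^*\to C$ has
value $1$ or $c$. The bound $\ge c$ is preserved by minima, maxima, infima, and
suprema over the nonempty set $D$; this settles $R(x,y)^*$ and the remaining cases.

(b) First, $v([U(d){=}W(e)])$ is $1$ if $v(U(d))=v(W(e))$ and $c$ otherwise. If the
two values are equal, both implications have value $1$. If they differ, the
implication from the smaller to the larger one has value $1$, and the other one
returns the smaller value. All values of $P$ and $Q$ are at most $c$, so the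
disjunction with $C$ has value $c$.

Now use induction on $\sigma$.
\begin{itemize}
\item \emph{Equality.} By the previous paragraph, $v((x=y)^*)$ at $d,e$ is $1$ iff
$v(P(d))=v(P(e))$, that is, iff $d$ and $e$ stand for the same vertex, and is $c$
otherwise.
\item \emph{Edges.} For each $z\in D$ the conjunction inside $R(x,y)^*$ has, at
$d,e$, the value $1$ if $v(P(z))=v(P(d))$ and $v(Q(z))=v(P(e))$, and the value $c$
otherwise. The supremum of a nonempty subset of $\{c,1\}$ is its maximum. So
$v(R(d,e)^*)$ is $c$ or $1$, and it is $1$ iff some $z$ has
$(v(P(z)),v(Q(z)))=(v(P(d)),v(P(e)))$. Since $v(P(d)),v(P(e))\in X_v$, this says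
that $(v(P(d)),v(P(e)))\in R_v$.
\item \emph{Negation.} The value of $\tau^*\to C$ is $1$ if $\tau^*$ has value $c$.
If $\tau^*$ has value $1$, then $1>c$ and the implication has value $c$. This is
where $c<1$ is needed.
\item \emph{Conjunction and disjunction.} On $\{c,1\}$, $\min$ and $\max$ act as the
classical connectives.
\item \emph{Quantifiers.} Infima and suprema of nonempty subsets of $\{c,1\}$ are
minima and maxima, and $d\mapsto v(P(d))$ maps $D$ onto the whole vertex set $X_v$.
So a quantifier over $D$ acts as the classical quantifier over $X_v$. \qedhere
\end{itemize}
\end{proof}

Next we need that every finite digraph arises, provided that there are enough truth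
values.

\begin{lemma}\label{lem:realize}
Let $(X,R)$ be a digraph with $n<\infty$ vertices, let $\psi$ be a classical
sentence that is false in it, and let $|V|\ge n+2$. Then $\psi^*$ is not valid in
$G_V$.
\end{lemma}

\begin{proof}
Choose distinct values $\alpha(a)\in V\setminus\{0,1\}$ for $a\in X$. Let $o\notin X$
be a new object with $\alpha(o)=0$. As in Section~\ref{sec:idea}, the elements of
the domain are the edges together with one auxiliary element for each vertex:
\[
D=R\cup(X\times\{o\}),\qquad v(P((a,b)))=\alpha(a),\qquad v(Q((a,b)))=\alpha(b).
\]
The auxiliary elements give $X_v=\alpha(X)$, even if some vertices have no outgoing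
edge. Their pairs $(\alpha(a),0)$ are discarded, because $0\notin\alpha(X)$. So
$R_v=\{(\alpha(a),\alpha(b)):(a,b)\in R\}$, and $\alpha$ is an isomorphism from
$(X,R)$ onto $\mathfrak X_v$. Since $D$ is finite and the value $1$ was not used,
$c=\max_{a\in X}\alpha(a)<1$. By Lemma~\ref{lem:main}(b), $v(\psi^*)=c<1$.
\end{proof}

\begin{proposition}\label{prop:finite}
For every classical sentence $\psi$, the formula $\psi^*$ is valid in $G^\uparrow$ if
and only if $\psi$ is true in all finite digraphs.
\end{proposition}

\begin{proof}
If $\psi$ fails in a finite digraph, then $\psi^*$ is not valid in $G^\uparrow$ by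
Lemma~\ref{lem:realize}, because $V^\uparrow$ is infinite.

Suppose that $\psi$ is true in all finite digraphs, and let $v$ be an interpretation
over $V^\uparrow$. If $c=1$, then $v(\psi^*)=1$ by Lemma~\ref{lem:main}(a). If $c<1$,
then $X_v\subseteq\{u\in V^\uparrow:u\le c\}$, which is a finite set. Hence
$\mathfrak X_v\models\psi$, and $v(\psi^*)=1$ by Lemma~\ref{lem:main}(b).
\end{proof}

The special shape of $V^\uparrow$ enters only in the last step, and there it is
essential.

\begin{example}
Let $\psi$ be the sentence
\[
\Big(\forall x\exists y\,R(x,y)\ \wedge\ \forall x\forall y\forall z\,
\big((R(x,y)\wedge R(y,z))\to R(x,z)\big)\Big)\ \to\ \exists x\,R(x,x).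
\]
It is true in every finite digraph: if the premise holds, then following edges
$x_0\to x_1\to x_2\to\cdots$ one finds $i<j$ with $x_i=x_j$, and transitivity gives
$R(x_i,x_i)$. So $\psi^*$ is valid
in $G^\uparrow$. But $\psi$ is false in $(\mathbb N,<)$, and $\psi^*$ is not valid for
$V=[0,1]$: put $p_m=\frac12-\frac1{m+3}$, let $D=\{(m,n)\in\mathbb N^2:m<n\}$,
$v(P((m,n)))=p_m$, and $v(Q((m,n)))=p_n$. Then $c=\frac12$ and
$\mathfrak X_v\cong(\mathbb N,<)$, so $v(\psi^*)=\frac12$ by
Lemma~\ref{lem:main}(b).
\end{example}

\section{Undecidability}\label{sec:proofs}

\subsection*{The classical input}

Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial recursive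
functions of one variable, and let
\[
K_i=\{e:\varphi_e(e)=i\}\qquad(i=0,1).
\]
These sets are r.e. They are \emph{recursively inseparable}: no recursive set $Y$
satisfies $K_0\subseteq Y$ and $K_1\cap Y=\emptyset$. For suppose $Y$ is such a set,
and let $\varphi_e$ be the function that is $1$ on $Y$ and $0$ elsewhere. If
$e\in Y$, then $\varphi_e(e)=1$ and $e\in K_1\cap Y$; if $e\notin Y$, then
$\varphi_e(e)=0$ and $e\in K_0\subseteq Y$; both are impossible. Moreover, $K_1$ is
$\Sigma^0_1$-complete: given an r.e.\ set $B$, compute from $n$ an index $g(n)$ of
the function that is constantly $1$ if $n\in B$ and nowhere defined otherwise; then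
$n\in B$ iff $g(n)\in K_1$.

\begin{proposition}[Trakhtenbrot's theorem, inseparability form]\label{prop:trakh}
There is a computable map $e\mapsto\psi_e$ from numbers to classical sentences over
$\{R,=\}$ such that
\begin{enumerate}
\item[(i)] if $e\in K_0$, then $\psi_e$ is true in all digraphs;
\item[(ii)] if $e\in K_1$, then $\psi_e$ is false in some finite digraph;
\item[(iii)] if $e\notin K_1$, then $\psi_e$ is true in all finite digraphs.
\end{enumerate}
\end{proposition}

Theorem~\ref{thm:A} uses (ii) and (iii), and Theorem~\ref{thm:B} uses (i) and (ii).
A proof is given in Section~\ref{sec:trakh}.

\subsection*{The upper bound}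

For $\Pi^0_1$-completeness we also need that non-validity in $G^\uparrow$ is r.e.
This rests on the reduction to finitely many truth values. For $n\ge1$ let
\[
V_n=\{1-1/k:1\le k\le n\}\cup\{1\},
\]
a set with $n+1$ elements.

\begin{lemma}\label{lem:upper}
\begin{enumerate}
\item[(a)] For finite $V$, given by its number of elements, it is decidable,
uniformly in $|V|$, whether a monadic formula is valid in $G_V$.
\item[(b)] A formula is not valid in $G^\uparrow$ if and only if it is not valid in
$G_{V_n}$ for some $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let the closed formula $\varphi$ contain $m$ letters, and let $v$ be an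
interpretation of these letters with domain
$D$. Call two elements equivalent if they have the same values under all $m$
letters. Choose a set $D'\subseteq D$ containing exactly one representative of each
class, let $r(d)\in D'$ be the
representative of $d$, and let $v'$ be the restriction of $v$ to $D'$. By induction,
$v(A(\bar d))=v'(A(r(\bar d)))$ for every subformula $A$ of $\varphi$: the atomic
case is the definition of $r$, the connectives are immediate, and for quantifiers
one uses that $r$ maps $D$ onto $D'$. Since $|D'|\le|V|^m$, it suffices to check the
interpretations with domains of size at most $|V|^m$, and up to isomorphism there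
are only finitely many of them.

(b) An interpretation over $V_n$ is also an interpretation over $V^\uparrow$, with
the same values, because $V_n$ is finite and so all infima and suprema are minima
and maxima. This gives one direction.

Conversely, let $v$ be an interpretation over $V^\uparrow$ with
$v(\varphi)=1-1/n<1$. We collapse all values above $1-1/n$ to $1$: put $h(x)=x$ if
$x\le1-1/n$ and $h(x)=1$ otherwise. Then $h:V^\uparrow\to V_n$ is monotone,
$h(0)=0$, and $h(1)=1$. It preserves $\min$ and $\max$, and it also preserves the
other operations:
\begin{itemize}
\item \emph{Implication.} (We use $\to$ also for the operation on values.) If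
$x\le y$, then $h(x)\le h(y)$, and both $h(x\to y)$ and $h(x)\to h(y)$ equal $1$. If
$x>y$, then $h(x\to y)=h(y)$. In this case either $h(x)>h(y)$ and
$h(x)\to h(y)=h(y)$, or $h(x)=h(y)$. In the latter case $x>1-1/n$, since $h$ is the
identity up to $1-1/n$; hence $h(y)=h(x)=1$ and
$h(x)\to h(y)=1=h(y)$.
\item \emph{Infima of nonempty sets.} They are attained, because $V^\uparrow$ is
well-ordered, so monotonicity suffices.
\item \emph{Suprema of nonempty sets $Y$.} If $\sup Y>1-1/n$, then some $y\in Y$
exceeds $1-1/n$, and $\sup h(Y)=1=h(\sup Y)$. Otherwise $h$ is the identity on
$Y\cup\{\sup Y\}$.
\end{itemize}
Hence composing $v$ with $h$ gives an interpretation over $V_n$ in which the value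
of each formula is the image under $h$ of its old value. There $\varphi$ has the
value $h(1-1/n)=1-1/n<1$.
\end{proof}

\subsection*{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:upper} one can list all monadic formulas that are not valid in
$G^\uparrow$, by testing all pairs of a formula and a number $n$. So validity is
$\Pi^0_1$, and so is its restriction to the decidable set of $\bot$-free formulas
with two letters. By Proposition~\ref{prop:trakh}(ii),(iii) and
Proposition~\ref{prop:finite},
\[
e\notin K_1\iff\psi_e\text{ is true in all finite digraphs}\iff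
\psi_e^*\text{ is valid in }G^\uparrow .
\]
The map $e\mapsto\psi_e^*$ is computable, and the complement of $K_1$ is
$\Pi^0_1$-complete. So validity in monadic $G^\uparrow$ is $\Pi^0_1$-complete. It is
therefore undecidable and not r.e., and since a recursively axiomatized system has
an r.e.\ set of theorems, monadic $G^\uparrow$ is not recursively axiomatizable. The
formulas $\psi_e^*$ are $\bot$-free and contain only the letters $P,Q$, so the same
holds for the fragment of such formulas.
\end{proof}

For an arbitrary infinite $V$, infinite digraphs may arise as well, and
Proposition~\ref{prop:finite} is not available. This is why the inseparability form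
is useful: for $e\in K_0$ the sentence $\psi_e$ holds in \emph{all} digraphs, and
for $e\in K_1$ it fails in a \emph{finite} one, which can be realized over every
infinite $V$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $e\in K_0$. Then $\psi_e$ is true in all digraphs, so $\psi_e^*$ is valid in
$G_V$ for every $V$ by Lemma~\ref{lem:main}. Let $e\in K_1$. Then $\psi_e$ is false
in some finite digraph, so $\psi_e^*$ is valid in $G_V$ for no infinite $V$ by
Lemma~\ref{lem:realize}.

Suppose that a recursive set $\mathcal S$ of $\bot$-free formulas with two letters
contained all those valid in every G\"odel logic, and none of those valid in no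
infinite-valued G\"odel logic. Then $\{e:\psi_e^*\in\mathcal S\}$ would be a
recursive set that contains $K_0$ and is disjoint from $K_1$, which is impossible.

For a fixed infinite $V$, let $\mathcal S$ be the set of $\bot$-free formulas with
two letters that are valid in $G_V$. It contains all those valid in every G\"odel
logic, and each of its members is valid in some infinite-valued one. Hence
$\mathcal S$ is not recursive, and monadic $G_V$ is undecidable. For finite $V$,
monadic $G_V$ is decidable by Lemma~\ref{lem:upper}(a).
\end{proof}

\section{Computations in finite digraphs}\label{sec:trakh}

It remains to prove Proposition~\ref{prop:trakh}. We first describe computations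
with several relations and then code these into a single one.

\begin{proof}[Proof of Proposition~\ref{prop:trakh}]
\emph{Step 1: the machine.} Counter machines compute all partial recursive functions
\cite{Minsky}. So we obtain effectively from $e$ a counter machine $M$ with counters
$1,\dots,k$, initial state $q_0$, and two distinct halting states $h_0,h_1$ such
that, started with all counters $0$, it halts in $h_0$ if $\varphi_e(e)=0$, halts in
$h_1$ if $\varphi_e(e)=1$, and never halts otherwise. (It first writes $e$ by $e$
increases, then computes $\varphi_e(e)$, and then inspects the result; if the result
is neither $0$ nor $1$, it enters a state in which it increases a counter forever.)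
Each non-halting state has one instruction, of one of two kinds: ``increase counter
$i$, go to $q'$,'' or ``if counter $i$ is $0$, go to $q'$; otherwise decrease it and
go to $q''$.''

\smallskip
\emph{Step 2: the sentence $\chi$.} We want $\chi$ to say that a model contains the
run of $M$ and that the run does not reach $h_0$. The elements of a model serve both
as points of time and as counter values. We use unary symbols $Z$ (``zero'') and
$Q_q$ for each state $q$ (``the state at time $t$ is $q$''), and binary symbols $S$
(``successor'') and $C_1,\dots,C_k$, with $C_j(t,n)$ meaning ``counter $j$ has value
$n$ at time $t$.'' Let $\chi$ be the conjunction of the following sentences.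
\begin{enumerate}
\item[(M1)] $\exists z\forall x(Z(x)\leftrightarrow x=z)$;\quad
$\forall x\forall y(Z(y)\to\neg S(x,y))$;\quad
$\forall x\forall x'\forall y(S(x,y)\wedge S(x',y)\to x=x')$.
\item[(M2)] $\forall z\big(Z(z)\to Q_{q_0}(z)\wedge\bigwedge_jC_j(z,z)\big)$.
\item[(M3)] For each state $q$ with instruction ``increase $i$, go to $q'$'':
\begin{multline*}
\forall t\,\forall n_1\cdots\forall n_k\Big[Q_q(t)\wedge\bigwedge_jC_j(t,n_j)\to
\exists t'\exists m\Big(S(t,t')\wedge Q_{q'}(t')\\
\wedge S(n_i,m)\wedge C_i(t',m)\wedge\bigwedge_{j\ne i}C_j(t',n_j)\Big)\Big].
\end{multline*}
\item[(M4)] For each state $q$ that tests counter $i$, with next states $q'$ (zero)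
and $q''$ (after a decrease):
\begin{gather*}
\forall t\,\forall n_1\cdots\forall n_k\Big[Q_q(t)\wedge\bigwedge_jC_j(t,n_j)\to
\exists t'\big(S(t,t')\wedge(\alpha\vee\beta)\big)\Big],\qquad\text{where}\\
\alpha=Z(n_i)\wedge Q_{q'}(t')\wedge\bigwedge_jC_j(t',n_j),\\
\beta=Q_{q''}(t')\wedge\exists m\Big(S(m,n_i)\wedge C_i(t',m)\wedge
\bigwedge_{j\ne i}C_j(t',n_j)\Big).
\end{gather*}
\item[(M5)] $\forall t\,\neg Q_{h_0}(t)$.
\end{enumerate}
The sentences do not demand that every element have a successor; this leaves room
for finite models. They do demand that predecessors be unique, so that numbers can
be read off by descending to zero.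

\smallskip
\emph{Step 3: if $M$ halts in $h_1$, then $\chi$ has a finite model.} Let $M$ halt in
$h_1$ after $T$ steps. Take the domain $\{0,\dots,T\}$ with $Z=\{0\}$, with $S$ the
successor relation, and with $Q_q$, $C_j$ having their intended meaning in the run
of $M$. Every counter is at most $t$ at time $t$, so all counter values belong to
the domain. Clauses (M1) and (M2) hold by construction, and (M5) holds because the
run does not enter $h_0$. If the state $q$ at time $t$ is non-halting, then $t<T$, and
$t'=t+1$ is in the domain; the counters at time $t+1$ are at most $t+1\le T$, so the
required $m=n_i+1$ in (M3), or $m=n_i-1$ in $\beta$, is in the domain as well. So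
(M3) and (M4) hold.

\smallskip
\emph{Step 4: every model of $\chi$ follows the run.} Consider an arbitrary model of
$\chi$, and let $z$ be the unique element of $Z$. Say that $a$ \emph{represents} the
number $n$ if there are elements $z=a_0,a_1,\dots,a_n=a$ with $S(a_i,a_{i+1})$ for
all $i<n$. In particular, only $z$ represents $0$.

No element represents two different numbers. By induction on $n$ we show that if $a$
represents $n$ and $n'$, then $n=n'$. If $n=0$, then $a=z$ has no $S$-predecessor,
so $n'=0$. If $n>0$, then $a$ has a predecessor, so $a\ne z$ and $n'>0$; the unique
predecessor of $a$ represents $n-1$ and $n'-1$, and these are equal by induction.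

Next we show by induction on $i$: if the run of $M$ has at least $i$ steps, there is
an element $t_i$ that represents $i$, with $Q_q(t_i)$ for the state $q$ at time $i$,
and with $C_j(t_i,n_j)$, for each $j$, for some $n_j$ representing the value of
counter $j$ at time $i$. For $i=0$ take $t_0=n_1=\dots=n_k=z$ and use (M2). Suppose
that $t_i$ and $n_1,\dots,n_k$ are given and that the run has a further step. If it
increases a counter, (M3) gives $t_{i+1}=t'$, representing $i+1$, and an element $m$
that is a successor of the element representing the old counter value and so
represents the new one; the other counters are unchanged. If it tests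
counter $l$, use (M4).
\begin{itemize}
\item If counter $l$ is $0$, then $n_l=z$ has no predecessor. So $\beta$ fails, and
$\alpha$ holds: the next state is $q'$, and the counters are unchanged.
\item If counter $l$ is $p>0$, then $n_l$ has a predecessor, so $n_l\ne z$. Hence
$\alpha$ fails, and $\beta$ holds: the next state is $q''$, and the new value $m$ of
counter $l$ is the unique predecessor of $n_l$, which represents $p-1$.
\end{itemize}
In both cases $t_{i+1}=t'$ is as required.

Consequently, if $M$ halts in $h_0$, then every model of $\chi$ would contain some
$t_i$ with $Q_{h_0}(t_i)$, contrary to (M5); so $\chi$ has no model. If $M$ does not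
halt, every model contains $t_0,t_1,t_2,\dots$, which are distinct because they
represent distinct numbers; so $\chi$ has no finite model.

\smallskip
\emph{Step 5: many relations.} Let $\psi:=\neg\chi$. If $e\in K_0$, then $\psi$ is
true in all structures. If $e\in K_1$, it is false in a finite structure. If
$e\notin K_1$, then $M$ halts in $h_0$ or does not halt, so $\psi$ is true in all
finite structures. Thus $\psi$ has the properties (i)--(iii), but for structures of
its own vocabulary. Replace each atom $U(x)$ with unary $U$ by $U(x,x)$ for a new
binary $U$. The properties persist: a binary relation $U$ determines the unary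
relation $\{a:(a,a)\in U\}$, and every unary relation is obtained in this way on the
same domain. So we may assume that $\psi$ is a sentence over binary symbols
$R_1,\dots,R_l$ with equality.

\smallskip
\emph{Step 6: one relation.} We code the structure by a digraph in which its elements
carry loops and in which a pair in $R_i$ becomes a path through $i$ loop-free points;
the length of the path tells the relations apart. Put
\[
\rho_i(x,y):=\exists u_1\cdots\exists u_i\Big(\bigwedge_{j=1}^i\neg R(u_j,u_j)\wedge
R(x,u_1)\wedge\bigwedge_{j=1}^{i-1}R(u_j,u_{j+1})\wedge R(u_i,y)\Big).
\]
Let $\psi^\circ$ be obtained from $\psi$ by restricting all quantifiers to points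
$x$ with $R(x,x)$ and replacing each $R_i$ by $\rho_i$ (whose own quantifiers are
not restricted), and let
\[
\psi_e:=\ \exists x\,R(x,x)\to\psi^\circ .
\]
In a digraph with at least one loop, $\psi^\circ$ states that $\psi$ holds in the
structure formed by the points with loops and the relations defined by
$\rho_1,\dots,\rho_l$. This structure is finite if the digraph is. A digraph without
loops satisfies $\psi_e$ trivially. Hence if $\psi$ is true in all structures, then
$\psi_e$ is true in all digraphs, and if $\psi$ is true in all finite structures,
then $\psi_e$ is true in all finite digraphs. This gives (i) and (iii).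

For (ii), let $\psi$ be false in the finite structure $(X;R_1,\dots,R_l)$. Take the
points of $X$ with a loop at each of them and no other edges inside $X$. For every
$i$ and every $(a,b)\in R_i$ add $i$ new points $w_1,\dots,w_i$ without loops,
together with the edges $a\to w_1\to\dots\to w_i\to b$; different choices of $i$ and
$(a,b)$ get disjoint sets of new points. The result is a finite
digraph, and its points with loops are exactly those of $X$. We claim that
$\rho_i(a,b)$ holds for $a,b\in X$ iff $(a,b)\in R_i$. One direction is clear. For
the other, let $u_1,\dots,u_i$ be witnesses for $\rho_i(a,b)$. The loop-free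
out-neighbors of $a$ are the first points of the added paths that start at $a$; so
$u_1$ is the first point of an added path from $a$ to some $b'$, added for a pair
$(a,b')\in R_j$. Each new point has exactly one outgoing edge, so from $u_1$ on the
witnesses follow this added path. If $j<i$, then $u_{j+1}=b'$ would have a loop. If
$j>i$, the point after $u_i$, which is $b$, would be loop-free. Hence $j=i$ and
$b=b'$, and $(a,b)\in R_i$.

So the structure coded in this digraph is $(X;R_1,\dots,R_l)$, in which $\psi$ is
false, and $\psi_e$ is false in the digraph. All constructions are effective in $e$.
\end{proof}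

\section{One predicate letter}\label{sec:one}

With one letter an element of the domain carries only one value, and no edges can be
coded. All that remains of an interpretation is a set of points in a finite chain,
and formulas can say about it only what is first-order expressible in the order. We
use the following standard fact \cite[Theorem~3.6]{Libkin}: two finite linear orders
of size at least $2^q$ satisfy the same first-order sentences of quantifier rank at
most $q$, for $q\ge1$. (The quantifier rank is the maximal depth of nesting of
quantifiers.)

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\varphi$ be a closed formula with no letter other than $P$. By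
Lemma~\ref{lem:upper}(b), $\varphi$ is not valid in $G^\uparrow$ iff $v(\varphi)<1$
for some interpretation $v$ over some $V_n$. For any interpretation $v$ over some
$V_n$, with domain $D$, let
\[
W=\{v(P(d)):d\in D\}\ne\emptyset,\qquad L=W\cup\{0,1\}.
\]
The finite set $L$ contains $0$ and $1$ and is closed under $\min$, $\max$, the
operation $\to$, and infima and suprema of nonempty subsets. So the values of all
formulas lie in $L$.

\smallskip
\emph{Values are definable.} For each subformula $A(\bar x)$ of $\varphi$, where
$\bar x=(x_1,\dots,x_r)$, we define a classical first-order formula
$\theta_A(\bar x,y)$ over $(L,<,W)$, with equality, which does not depend on $v$,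
such that for all $\bar d$ in $D$ and $y\in L$
\begin{equation}\label{eq:theta}
(L,<,W)\models\theta_A\big(v(P(d_1)),\dots,v(P(d_r)),y\big)\iff v(A(\bar d))=y .
\end{equation}
\begin{itemize}
\item $\theta_\bot$ says that $y$ is the least element, and $\theta_{P(x)}$ is $y=x$.
\item $\theta_{A\wedge B}$ is
$\exists y_1\exists y_2\big(\theta_A(\bar x,y_1)\wedge\theta_B(\bar x,y_2)\wedge\mu\big)$,
where $\mu$ is $(y_1\le y_2\wedge y=y_1)\vee(y_2<y_1\wedge y=y_2)$. For
$\theta_{A\vee B}$ replace $\mu$ by
$(y_1\le y_2\wedge y=y_2)\vee(y_2<y_1\wedge y=y_1)$. For $\theta_{A\to B}$ replace
it by ``either $y_1\le y_2$ and $y$ is the greatest element, or $y_2<y_1$ and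
$y=y_2$.''
\item $\theta_{\forall xA}$ says that $y$ is the least element of
$\{y':\exists x(W(x)\wedge\theta_A(\bar x,x,y'))\}$, and $\theta_{\exists xA}$ says
that $y$ is the greatest element of this set.
\end{itemize}
Now (\ref{eq:theta}) follows by induction. For the atomic formulas and the
connectives this is the definition of the values. For quantifiers,
$d\mapsto v(P(d))$ maps $D$ onto $W$, so by the induction hypothesis the set in the
last item is $\{v(A(\bar d,d)):d\in D\}$; it is finite and nonempty, and its infimum
and supremum are its least and greatest elements.

\smallskip
\emph{Which pairs $(L,W)$ occur.} By construction $L\setminus\{0,1\}\subseteq W$.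
Conversely, let $L$ be any finite linear order with $|L|\ge2$, and let $W$ be
nonempty with
\begin{equation}\label{eq:W}
L\setminus\{\min L,\max L\}\subseteq W\subseteq L .
\end{equation}
Then, up to isomorphism, $(L,W)$ arises from an interpretation: the set
$V_{|L|-1}$ has $|L|$ elements, so there is an order isomorphism $p$ from $L$ onto
it; take $D=W$ and $v(P(d))=p(d)$. Since $p$ maps $\min L,\max L$ to $0,1$, we get
$p(W)\cup\{0,1\}=p(L)$.

Therefore $\varphi$ is not valid in $G^\uparrow$ iff, for some finite linear order
$L$ with $|L|\ge2$ and some nonempty $W$ with (\ref{eq:W}), the unique $y$
satisfying $\theta_\varphi(y)$ is not $\max L$.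

\smallskip
\emph{Reduction to pure orders.} Condition (\ref{eq:W}) leaves only four
possibilities for $W$, namely
\[
L,\qquad L\setminus\{\min L\},\qquad L\setminus\{\max L\},\qquad
L\setminus\{\min L,\max L\}.
\]
Each of them is definable in $(L,<)$ by a first-order formula. Substituting these
definitions for $W$, we obtain four sentences $\sigma_1,\dots,\sigma_4$ in $<$ and
$=$, computable from $\varphi$; each says that there are at least two elements, that
$W$ is nonempty, and that some $y$ other than the greatest element satisfies
$\theta_\varphi(y)$. So $\varphi$ is not valid in $G^\uparrow$ iff some finite linear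
order satisfies one of $\sigma_1,\dots,\sigma_4$.

Let $q\ge1$ bound the quantifier ranks of these sentences. If one of them holds in a
finite linear order with more than $2^q$ elements, it holds in the order with $2^q$
elements. So it suffices to test the finitely many linear orders of size at least
$2$ and at most $2^q$, and this is an algorithm.
\end{proof}

With a second letter $Q$ the same analysis would have to record, besides the order,
which pairs $(v(P(d)),v(Q(d)))$ occur, and by the construction in
Lemma~\ref{lem:realize} this relation can encode an arbitrary finite digraph. This
is where the border between Theorems~\ref{thm:A} and~\ref{thm:C} lies.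

\begin{thebibliography}{9}

\bibitem{Libkin}
Libkin,
\emph{Elements of Finite Model Theory}.

\bibitem{LPAR}
\emph{Logic for Programming, Artificial Intelligence, and Reasoning},
\url{https://people.clarkson.edu/~clynch/PAPERS/20085.pdf}.

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}

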